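\title{Free modules over rings with $n$-acc}

\begin{abstract}
A module has $n$-acc if every ascending chain of $n$-generated submodules stabilizes. We show that for no $n\ge 2$ does $n$-acc pass from a commutative ring to its free modules: every discrete valuation ring is contained in a quasi-local ring $A$ that has $m$-acc for every $m\ge 1$, while $A^2$ fails $2$-acc. For integral domains, $n$-acc passes to all free modules exactly when $n\le 3$.
\end{abstract}

\section{The question and the answer}

All rings are commutative with unity and all modules are unitary. Let $n$ be a positive integer. A module is \emph{$n$-generated} if it is generated by at most $n$ elements. An $R$-module $M$ \emph{has $n$-acc} if every ascending chain $N_1\subseteq N_2\subseteq\cdots$ of $n$-generated submodules of $M$ stabilizes, and the ring $R$ has $n$-acc if it does so as a module over itself. Since an $m$-generated module is $n$-generated for $m\le n$, the condition becomes stronger as $n$ grows, and $n$-acc passes to submodules.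

A Noetherian module has $n$-acc for every $n$, but the converse is far from true: a vector space of any dimension has $n$-acc, because the dimensions in a chain are bounded by $n$. What $n$-acc forbids is growth that needs no new generators. The basic example is the fraction field $K$ of a discrete valuation ring $S$ with uniformizer $t$: the chain $S\subsetneq t^{-1}S\subsetneq t^{-2}S\subsetneq\cdots$ shows that the $S$-module $K$ fails $1$-acc.

\medskip
\noindent\textbf{Question.} \emph{Let $R$ be a ring with $n$-acc. Does every free module $\bigoplus_{i\in I}R$, with $I$ an arbitrary index set, have $n$-acc?}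
\medskip

For $n=1$ the answer is known to be yes. The question is taken from \cite{nacc}, where it is recorded as unsettled except for $n=1$.

One would guess a positive answer. It holds for fields, for discrete valuation rings (Lemma~\ref{lem:free}), and for Noetherian rings when $I$ is finite. The proof in the last case, however, shows where the guess is fragile. For a chain $N_i\subseteq R^2$ one considers the first projections $p(N_i)$ and the intersections $N_i\cap(0\oplus R)$; when both chains of ideals stabilize, so does $N_i$. If the $N_i$ are $n$-generated, then so are the projections, but the intersections need not even be finitely generated, and $n$-acc says nothing about them. This gap cannot be closed. A ring is \emph{quasi-local} if it has exactly one maximal ideal; it need not be Noetherian.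

\begin{theorem}\label{thm:A}
For every discrete valuation ring $S$ there is a quasi-local ring $A\supset S$ that has $m$-acc for every $m\ge 1$, while the free module $A^2$ fails $2$-acc.
\end{theorem}

So the answer is no for every $n\ge2$, and one ring serves for all $n$: the ring $A$ has $n$-acc, while $A^2$, and with it every free $A$-module of rank at least $2$, fails $n$-acc. Neither parameter can be lowered. Rank one cannot fail by hypothesis, and chains of cyclic submodules cannot fail by the case $n=1$. The ring $A$ has many nilpotent elements, and for domains the answer is different.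

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(1)] If $n\le3$ and $R$ is a domain with $n$-acc, then every free $R$-module has $n$-acc.
\item[(2)] There is a quasi-local domain $R$ with $m$-acc for every $m\ge1$ such that $R^2$ fails $4$-acc, and hence fails $n$-acc for all $n\ge4$.
\end{itemize}
\end{theorem}

Thus over domains $n$-acc passes to free modules exactly when $n\le3$.

Both counterexamples rest on the fact that $n$-acc does not pass to quotients: $K$ is a quotient of a free $S$-module. If a module $M$ has an $(n-1)$-generated submodule $M_0$ such that $M/M_0$ contains a copy of $K$, then the preimages of the submodules $t^{-i}S$ violate $n$-acc in $M$. The task is to produce this situation for $M=R^2$ while avoiding it for $M=R$; the copy of $K$ must come from a relation \emph{between} the two coordinates that neither coordinate sees. Section~\ref{sec:A} does this with $2\times2$ matrices. Section~\ref{sec:B1} proves Theorem~\ref{thm:B}(1) and shows that the first case left open has rank $2$ and four generators. Section~\ref{sec:B2} realizes that case inside a power series ring, using an $S$-module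 whose recursive construction occupies Section~\ref{sec:V}.

\section{Three lemmas on chains}\label{sec:lemmas}

Throughout, $S$ is a discrete valuation ring (DVR) with uniformizer $t$, fraction field $K$ and residue field $k=S/tS$. Every nonzero element of $K$ is $ut^j$ with $u\in S^\times$ and $j\in\mathbb Z$. We use the structure of finitely generated modules over a DVR: such a module is the direct sum of a free module and a module killed by a power of the uniformizer; in particular it is free if it is torsion-free. A submodule of $S^n$ is $n$-generated. An $S$-module is torsion-free as soon as multiplication by $t$ is injective on it. The \emph{rank} of a module over a domain is the maximal size of a linearly independent subset. The union of a chain of $n$-generated modules has rank at most $n$, since a finite independent subset of the union lies in one member of the chain.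

The first two lemmas make chains stabilize. Lemma~\ref{lem:nak} replaces Nakayama's lemma, which is not available because the union of a chain is not known to be finitely generated.

\begin{lemma}\label{lem:nak}
Let $(R,\mathfrak m)$ be a quasi-local ring, let $N_1\subseteq N_2\subseteq\cdots$ be $n$-generated submodules of an $R$-module, and let $U=\bigcup_i N_i$. If $\mathfrak m^{e}U\subseteq N_{i_0}$ for some $e\ge1$ and some $i_0$, then the chain stabilizes.
\end{lemma}

\begin{proof}
The images of the $N_i$ in the $R/\mathfrak m$-vector space $U/\mathfrak mU$ form an ascending chain of subspaces of dimension at most $n$ whose union is the whole space. Hence $U=N_i+\mathfrak mU$ for all large $i$. Substituting this equation into itself gives $U=N_i+\mathfrak m^{e}U$, and so $U=N_i$ once also $i\ge i_0$.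
\end{proof}

For example, if $\mathfrak m$ is nilpotent, then every $R$-module has $n$-acc for every $n$; a quasi-local counterexample needs a non-nilpotent maximal ideal. In our rings $\mathfrak m$ is a sum of additive subgroups, one of which is $tS$. Every element of $\mathfrak m^e$ is then a sum of products of $e$ elements, each taken from one of the subgroups, and the hypothesis of Lemma~\ref{lem:nak} need only be checked on such products.

\begin{lemma}\label{lem:free}
Every submodule of a free $S$-module has $m$-acc for every $m\ge1$.
\end{lemma}

\begin{proof}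
It suffices to treat a free module. Let $U$ be the union of a chain of $m$-generated submodules and let $u_1,\dots,u_\rho$ be a maximal independent subset of $U$, so $\rho\le m$. Let $F_0$ be the span of the finitely many basis elements that occur in $u_1,\dots,u_\rho$. Every $u\in U$ has a multiple $su\in F_0$ with $s\ne0$, and since $S$ is a domain the coordinates of $u$ outside $F_0$ vanish. So the chain lies in the Noetherian module $F_0$.
\end{proof}

The third lemma produces chains that do not stabilize.

\begin{lemma}\label{lem:K}
Let $R\supseteq S$ be a ring and $\sigma\colon R\to S$ a ring homomorphism that is the identity on $S$. Let $n\ge2$ and let $M_0\subseteq M_1\subseteq M$ be $R$-modules such that $M_0$ is $(n-1)$-generated, each $r\in R$ acts on $M_1/M_0$ as $\sigma(r)$ does, and $M_1/M_0\cong K$ as $S$-modules. Then $M$ fails $n$-acc.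
\end{lemma}

\begin{proof}
Choose $m_i\in M_1$ with image $t^{-i}\in K$. The image of $Rm_i$ is $\sigma(R)t^{-i}=t^{-i}S$, so the $n$-generated module $N_i=M_0+Rm_i$ is the preimage of $t^{-i}S$ in $M_1$. Hence $N_0\subsetneq N_1\subsetneq\cdots$.
\end{proof}

\section{A ring whose free module of rank two fails $2$-acc}\label{sec:A}

\subsection{Rings attached to bilinear maps}

To control ideals completely we use rings whose multiplication is a single bilinear map. Let $V,H,F$ be $S$-modules and let $V\times H\to F$, $(X,h)\mapsto Xh$, be $S$-bilinear. Put $A=S\oplus V\oplus H\oplus F$ with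
\[
(s,X,h,f)(s',X',h',f')=(ss',\ sX'+s'X,\ sh'+s'h,\ sf'+s'f+Xh'+X'h),
\]
and $P=V\oplus H\oplus F$. The product is commutative and $S$-bilinear with unity $1\in S$, and
\[
VV=HH=0,\qquad PP\subseteq F,\qquad PF=0 .
\]
So $(pq)r=0=p(qr)$ for $p,q,r\in P$, which together with bilinearity gives associativity. Thus $A$ is a ring and $P$ is an ideal with $P^3=0$ and $A/P=S$. A nilpotent ideal lies in every maximal ideal, so $A$ is quasi-local with maximal ideal $\mathfrak m=tS+P$. Let $\sigma\colon A\to A/P=S$ be the projection.

Fix a presentation of $K$: let $E$ be the free $S$-module with basis $e_0,e_1,\dots$ and let $\varphi\colon E\to K$ be the surjective $S$-linear map with $\varphi(e_i)=t^{-i}$.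

The simplest attempt takes $H=S$, $F=E$, $V=\ker\varphi$, with the scalar multiplication of $E$ as bilinear map. For the generator $h$ of $H$ we get $Ah=Sh+Vh$ and $(Ah+F)/Ah\cong F/Vh=E/\ker\varphi\cong K$. By Lemma~\ref{lem:K}, the ring itself fails $2$-acc. So a single $h\ne0$ must generate almost all of $F$, while a \emph{pair} $(h_1,h_2)\in A^2$ must leave the quotient $F^2/V(h_1,h_2)\cong K$, where $V(h_1,h_2)=\{(Xh_1,Xh_2):X\in V\}$.

Matrices show how this can happen. Let $V_0$ be the module of $X\in M_2(S)$ with $x_{11}=x_{22}$, acting on columns, and let $h_1,h_2$ be the standard basis of $S^2$. Then $Xh_1$ is the first column of $X$, which is arbitrary, so $V_0h_1=S^2$; and $Xh_2$ is the second column, so $V_0h_2=S^2$. But the pair $(Xh_1,Xh_2)$ is the whole matrix $X$, and $M_2(S)/V_0\cong S$ through $X\mapsto x_{22}-x_{11}$. The condition on the diagonal is invisible in each column and visible in the pair. Taking entries in $E$ and imposing the condition only after applying $\varphi$ changes the quotient from $S$ to $K$.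

Accordingly, from now on
\[
H=S^2,\qquad F=E^2\quad(\text{columns}),\qquad V=\{X\in M_2(E):\varphi(x_{11})=\varphi(x_{22})\},
\]
the bilinear map is matrix multiplication, $A$ is the resulting ring, and $h_1=(1,0)^T$, $h_2=(0,1)^T$ is the standard basis of $H$. Each of $V,H,F$ is a submodule of a free $S$-module.

\begin{lemma}\label{lem:alpha}
If $0\ne h\in H$, then $Vh=t^jF$ for some $j\ge0$.
\end{lemma}

\begin{proof}
Write $h=t^jw$ where $w=(w_1,w_2)^T\in H$ has a unit coordinate. It suffices to solve $Xw=(f_1,f_2)^T$ with $X\in V$ for given $f_1,f_2\in E$, that is,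
\[
w_1x_{11}+w_2x_{12}=f_1,\qquad w_1x_{21}+w_2x_{22}=f_2 .
\]
If $w_1$ is a unit, take $x_{12}=0$, $x_{11}=x_{22}=w_1^{-1}f_1$ and $x_{21}=w_1^{-1}(f_2-w_2x_{22})$. If $w_2$ is a unit, take $x_{21}=0$, $x_{11}=x_{22}=w_2^{-1}f_2$ and $x_{12}=w_2^{-1}(f_1-w_1x_{11})$. In both cases $x_{11}=x_{22}$, so $X\in V$.
\end{proof}

\subsection{The chain in $A^2$}

\begin{proposition}\label{prop:A2}
The module $A^2$ fails $2$-acc.
\end{proposition}

\begin{proof}
Let $M_0=A(h_1,h_2)$ and $M_1=M_0+F^2$. Since $HH=FH=0$,
\[
(s+X+h+f)(h_1,h_2)=(sh_1+Xh_1,\ sh_2+Xh_2),
\]
and this lies in $F^2$ exactly when $s=0$. Identify $F^2$ with $M_2(E)$ by writing two columns side by side; then $(Xh_1,Xh_2)=X$, so $M_0\cap F^2=V$. The map $M_2(E)\to K$, $X\mapsto\varphi(x_{22})-\varphi(x_{11})$, is surjective with kernel $V$. Therefore $M_1/M_0\cong F^2/V\cong K$, and $A$ acts on this module through $\sigma$ because $PF=0$. Lemma~\ref{lem:K} applies with $n=2$.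
\end{proof}

\begin{remark}
Explicitly, $N_i=A(h_1,h_2)+A(0,f_i)$ with $f_i=(0,e_i)^T\in F$. The inclusion $N_i\subseteq N_{i+1}$ is the identity $(0,f_i)=Y_i(h_1,h_2)+t(0,f_{i+1})$ with $Y_i=\operatorname{diag}(0,e_i-te_{i+1})\in V$. The two projections of $N_i$ are $Sh_1+F$ and $Sh_2+F$, independent of $i$. All the growth is in $N_i\cap(0\oplus A)=0\oplus\{(y_1,y_2)^T\in F:\varphi(y_2)\in t^{-i}S\}$; these ideals lie in $F$, where $A$ acts through $S$, and have infinite rank over $S$, so they are not finitely generated.
\end{remark}

\subsection{Chains of ideals of $A$}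

\begin{proposition}\label{prop:Aacc}
The ring $A$ has $n$-acc for every $n\ge1$.
\end{proposition}

\begin{proof}
Let $I_1\subseteq I_2\subseteq\cdots$ be $n$-generated ideals and $U=\bigcup_iI_i$. We distinguish cases by the components in $S$ and in $H$ of the elements of $U$.

\emph{Case 1: $I_{i_0}\not\subseteq P$ for some $i_0$.} After multiplication by a unit of $S$, the ideal $I_{i_0}$ contains an element $t^j+p$ with $p\in P$. As $p^3=0$,
\[
(t^j+p)(t^{2j}-t^jp+p^2)=t^{3j}\in I_{i_0}.
\]
A product of $3j+2$ elements of $tS\cup P$ either has three factors in $P$ and is $0$, or has at least $3j$ factors in $tS$ and is a multiple of $t^{3j}$. So $\mathfrak m^{3j+2}\subseteq I_{i_0}$, and Lemma~\ref{lem:nak} applies.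

\emph{Case 2: $U\subseteq V\oplus F$.} Both $V$ and $F$ annihilate $V\oplus F$, so for $g\in V\oplus F$ we have $Ag=Sg+Hg=Sg+Sh_1g+Sh_2g$. Hence each $I_i$ is a $3n$-generated $S$-submodule of $V\oplus F$, which is contained in a free $S$-module, and Lemma~\ref{lem:free} applies. This case uses that $H$ has finite rank and that $E$ is free.

\emph{Case 3: $U\subseteq P$, and some $I_{i_0}$ contains $g=X+h+f$ with $h\ne0$.} Now the $I_i$ need not be finitely generated over $S$, but they absorb most of $F$: for $X'\in V$ we have $X'g=X'h$, so $t^jF=Vh\subseteq I_{i_0}$ for some $j$ by Lemma~\ref{lem:alpha}. On $P/F\cong V\oplus H$ the ring acts through $S$, because $PP\subseteq F$. The images of the $I_i$ in $P/F$ are therefore $n$-generated $S$-modules, and by Lemma~\ref{lem:free} there is $i\ge i_0$ with $I_i+F=U+F$. Since $I_i\subseteq U$, this gives $U=I_i+(U\cap F)$. Consequently $PU\subseteq PI_i+PF\subseteq I_i$ and $t^jU\subseteq I_i+t^jF\subseteq I_i$. A product of $e=\max(j,1)$ elements of $tS\cup P$ lies in $P$ or is a multiple of $t^j$, so $\mathfrak m^eU\subseteq I_i$, and Lemma~\ref{lem:nak} applies.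
\end{proof}

Propositions~\ref{prop:A2} and~\ref{prop:Aacc} prove Theorem~\ref{thm:A}.

\section{Domains: chains of rank $0$, $1$, $n-1$ and $n$}\label{sec:B1}

Over a domain a chain in a free module has a rank, and determinants turn submodules into ideals, to which $n$-acc applies.

\begin{proposition}\label{prop:rank}
Let $R$ be a domain with $n$-acc, let $U_1\subseteq U_2\subseteq\cdots$ be $n$-generated submodules of a free $R$-module, and let $\rho$ be the rank of $\bigcup_iU_i$. If $\rho\in\{0,1,n-1,n\}$, then the chain stabilizes.
\end{proposition}

Since $0\le\rho\le n$ always, the list covers all values of $\rho$ when $n\le3$, and Theorem~\ref{thm:B}(1) follows. For $n\le2$ only the short cases $\rho\in\{0,1,n\}$ occur; the case $\rho=n-1$ is first needed for $n=3$, $\rho=2$.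

That case uses valuation rings. Let $Q$ be a field. A subring $D\subseteq Q$ is a \emph{valuation ring of $Q$} if $q\in D$ or $q^{-1}\in D$ for every $q\in Q^\times$. Such a ring is quasi-local, with maximal ideal $\mathfrak n$ say, and among finitely many of its elements one divides all the others. A finitely generated torsion-free $D$-module is free: if a minimal generating set satisfied a nontrivial relation, dividing it by a coefficient that divides all the others would express one generator by the rest. For every quasi-local subring $(R',\mathfrak m')$ of $Q$ there is a valuation ring $D$ of $Q$ that \emph{dominates} it, meaning $R'\subseteq D$ and $\mathfrak n\cap R'=\mathfrak m'$ \cite[Thm.~10.2]{Mat}; then $R'/\mathfrak m'$ is a subfield of $D/\mathfrak n$.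

\begin{proof}[Proof of Proposition~\ref{prop:rank}]
Let $Q$ be the fraction field of $R$ and $R^{(I)}$ the free module. The $Q$-span of the union is a $\rho$-dimensional subspace of $Q^{(I)}$. The coordinate functionals separate its points, so they span its dual space, and some $\rho$ of them form a basis. Projection to these coordinates is injective on the union, so we may assume $U_i\subseteq R^\rho$; after discarding finitely many terms, every $U_i$ has rank $\rho$. If $\rho=0$, then all $U_i$ are $0$. If $\rho=1$, the $U_i$ are $n$-generated ideals of $R$.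

For $\rho\ge1$ let $\Delta(U_i)$ be the ideal generated by all determinants $\det(u_1,\dots,u_\rho)$ with $u_1,\dots,u_\rho\in U_i$. It increases with $i$. Since the determinant is multilinear and alternating, $\Delta(U_i)$ is generated by the $\binom n\rho$ maximal minors of any $\rho\times n$ matrix whose columns generate $U_i$.

\emph{The case $\rho=n$.} Let the columns of $X_i\in M_n(R)$ generate $U_i$ and write $X_i=X_{i+1}C_i$ with $C_i\in M_n(R)$. The principal ideals $\Delta(U_i)=(\det X_i)$ are nonzero and stabilize. If $\det X_{i+1}=r\det X_i$, then $\det X_{i+1}=r\det C_i\det X_{i+1}$, and cancellation in the domain $R$ shows that $\det C_i$ is a unit. So $C_i$ is invertible and $U_i=U_{i+1}$ for large $i$.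

\emph{The case $\rho=n-1\ge1$.} The $U_i$ need not be free, and $\Delta(U_i)$ no longer determines them. We stabilize two kinds of invariants and then show, locally, that together they suffice.

First, $\Delta(U_i)$ has $\binom n{n-1}=n$ generators, so it is constant for $i\ge i_0$. Let $g_1,\dots,g_n$ generate $U_{i_0}$. Second, for each $\rho$-element subset $T$ of these generators that is a $Q$-basis of $Q^\rho$, let $\ell_{T,1},\dots,\ell_{T,\rho}\colon Q^\rho\to Q$ be the dual basis. The finitely generated module $\ell_{T,j}(R^\rho)\subseteq Q$ lies in $\delta^{-1}R\cong R$ for some $0\ne\delta\in R$, so the chain of $n$-generated modules $\ell_{T,j}(U_i)$ stabilizes. There are finitely many pairs $(T,j)$; choose $i_1\ge i_0$ such that all these chains are constant for $i\ge i_1$. All $T$ are treated in advance because the basis used below depends on the maximal ideal, whereas $i_1$ must not.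

We claim that $U_i=U_{i+1}$ for $i\ge i_1$. An inclusion of modules is an equality if it becomes one after localization at every maximal ideal, so fix a maximal ideal $\mathfrak p$, write $R'=R_{\mathfrak p}$, $\mathfrak m'=\mathfrak pR_{\mathfrak p}$, $U_i'=R'U_i\subseteq Q^\rho$, and let $(D,\mathfrak n)$ be a valuation ring of $Q$ dominating $R'$.

Over $D$ the modules become free, and the argument for $\rho=n$ can be repeated. For $i\ge i_0$ the module $DU_i$ is finitely generated and torsion-free, hence free of rank $\rho$. The ideal of $D$ generated by the determinants of $\rho$-tuples from $DU_i$ is generated by the determinant of a basis matrix, and it is also generated by the maximal minors of a generating matrix of $U_i$, so it equals $D\Delta(U_i)$ and does not depend on $i$. As above, the transition matrix between bases of $DU_i\subseteq DU_{i+1}$ has unit determinant. So $W=DU_i$ is independent of $i\ge i_0$. The images of $g_1,\dots,g_n$ span the $\rho$-dimensional space $W/\mathfrak nW$, so some $\rho$-element subset $T$ maps to a basis of it. By Nakayama's lemma $T$ generates $W$; as $W$ has rank $\rho$,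 the set $T$ is a $D$-basis of $W$ and a $Q$-basis of $Q^\rho$.

From now on we use $\ell_{T,1},\dots,\ell_{T,\rho}$ as coordinates on $Q^\rho$, so that $T$ is the standard basis and, for $i\ge i_1$,
\[
R'^{\rho}\subseteq U'_i\subseteq W=D^\rho .
\]
Let $X$ be a $\rho\times n$ matrix over $D$ whose columns generate $U'_i$ over $R'$. The left inclusion gives an $n\times\rho$ matrix $C$ over $R'$ with $XC=1_\rho$, the identity matrix. The right inclusion allows us to reduce this equation modulo $\mathfrak n$, which shows that $C$ has rank $\rho$ over $D/\mathfrak n$ and hence over the subfield $R'/\mathfrak m'$. As $n=\rho+1$, there is a column $\gamma\in R'^n$ with $\det[C\mid\gamma]\notin\mathfrak m'$, so $[C\mid\gamma]\in GL_n(R')$. The columns of $X[C\mid\gamma]=[1_\rho\mid\varepsilon_i]$ then generate $U'_i$: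
\[
U'_i=R'^\rho+R'\varepsilon_i\qquad(i\ge i_1).
\]

Write $\varepsilon_i\in r\varepsilon_{i+1}+R'^\rho$ with $r\in R'$. If $r$ is a unit, then $\varepsilon_{i+1}\in U'_i$ and $U'_i=U'_{i+1}$. Suppose $r\in\mathfrak m'$ and let $\varepsilon^{(j)}$ denote the $j$-th coordinate. The $j$-th projection of $U'_i$ is $R'\ell_{T,j}(U_i)=R'+R'\varepsilon_i^{(j)}$, and it equals the $j$-th projection of $U'_{i+1}$. So for some $y\in R'$,
\[
\varepsilon_{i+1}^{(j)}\in R'+y\varepsilon_i^{(j)}\subseteq R'+yr\varepsilon_{i+1}^{(j)} .
\]
Thus $(1-yr)\varepsilon^{(j)}_{i+1}\in R'$, and $1-yr$ is a unit of $R'$. Hence $\varepsilon_{i+1}\in R'^\rho$ and $U'_{i+1}=R'^\rho\subseteq U'_i$.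
\end{proof}

\begin{remark}\label{rem:where}
The equation $\rho=n-1$ is used twice: to count the minors, and to obtain a single extra generator $\varepsilon_i$. If $R$ has $m$-acc for all $m$, the first use is unnecessary, and for any $\rho$ the proof describes $U'_i$ as $R'^\rho$ plus $n-\rho$ extra generators in $D^\rho$. Only the last paragraph breaks down. The smallest case outside the proposition is $\rho=2$, $n=4$: a module $R^2+R\omega+R\varepsilon_i$ with two extra generators. Without the domain hypothesis, Theorem~\ref{thm:B}(1) fails for $n=2,3$ by Theorem~\ref{thm:A}.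
\end{remark}

\section{A domain whose free module of rank two fails $4$-acc}\label{sec:B2}

Following Remark~\ref{rem:where}, we look for a domain $R$, an overring $B$ and a vector $\omega\in B^2$ such that $B^2/(R^2+R\omega)$ contains $K$. The nilpotent ideal $P$ of Section~\ref{sec:A} is replaced by the $x$-adic filtration of a power series ring $B$: the ring $R$ will contain $x^2B$, so that only the coefficients of $1$ and $x$ matter.

\subsection{The coefficient ring}

Let $S$ now be a \emph{countable} DVR, for instance $\mathbb Z_{(p)}$. Let $z$ be an indeterminate. The ideal $tS[z]$ is prime since $S[z]/tS[z]=k[z]$; put $O=S[z]_{tS[z]}$. A Noetherian local domain whose maximal ideal is principal and nonzero is a DVR, so $O$ is a DVR with uniformizer $t$, residue field $k(z)$ and fraction field $L=K(z)$. It is countable. Let $\nu$ be its valuation and let a bar denote reduction $O\to k(z)$. For $w\in O$ we have $\bar w\in k$ exactly when $w\in S+tO$. The ring $O$ is not finitely generated over $S$, but it is as good as a free module for our purposes.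

\begin{lemma}\label{lem:O}
\begin{itemize}
\item[(a)] $O\cap K[z]=S[z]$ and $O\cap K=S$.
\item[(b)] If $G\subseteq L$ is a finite-dimensional $K$-subspace, then $O\cap G$ is a finitely generated $S$-module.
\item[(c)] The $S$-module $O$ has $n$-acc for every $n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Elements of $S[z]\setminus tS[z]$ are units of $O$. If $h\in K[z]\setminus S[z]$, then $h=t^{-j}h'$ with $j>0$ and $h'\in S[z]\setminus tS[z]$, so $\nu(h)=-j<0$ and $h\notin O$. Intersecting with $K$ gives the second equation.

(b) Let $d\in K[z]$ be a common denominator of a basis of $G$; after multiplication by a power of $t$ we have $d\in S[z]\setminus tS[z]$. Then $dG$ consists of polynomials of degree at most some $\delta$, and by (a) the module $d(O\cap G)$ lies in the finitely generated $S$-module of polynomials in $S[z]$ of degree at most $\delta$.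

(c) The union of a chain of $n$-generated submodules spans a $K$-subspace $G$ of dimension at most $n$, so the chain lies in the Noetherian module $O\cap G$.
\end{proof}

\subsection{The ring $R$}

Let $B=O[[x]]$, a Noetherian local domain. For an $S$-submodule $V\subseteq O$ put
\[
R=S+Vx+x^2B\subseteq B .
\]
Since $(s+vx+\cdots)(s'+v'x+\cdots)=ss'+(sv'+s'v)x+\cdots$, this is a subring of $B$, hence a domain. If $s\in S^\times$, then $s+vx+\cdots$ is invertible in $B$ with inverse $s^{-1}-s^{-2}vx+\cdots\in R$. So $R$ is quasi-local with maximal ideal $\mathfrak m=tS+Vx+x^2B$. Let $\sigma\colon R\to S$ be the constant term.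

What must $V$ satisfy? Multiplication by $x^2$ embeds $B$ into $R$, so finitely generated $R$-submodules of $B$ are isomorphic to ideals. Two types show what can go wrong. For $y_1,\dots,y_r\in O$,
\[
R+\textstyle\sum_lRy_lx=S+\bigl(V+\sum_lSy_l\bigr)x+x^2B,
\]
so chains of such modules are chains of $r$-generated submodules of $O/V$; they stabilize if $O/V$ is free. For $w\in O$ with $\bar w\notin k$,
\[
R+Rw=S+Sw+(V+wV)x+x^2B,
\]
and one more generator $yx$ gives chains of cyclic submodules of $O/(V+wV)$; these are trivial if $V+wV=O$. The same computation for $R^2+R\omega\subseteq B^2$ produces the quotient $O^2/(V^2+V\omega)$, which we want to be $K$. Here $V^2=V\oplus V$, $V\omega=\{v\omega:v\in V\}$, and we fix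
\[
\omega=(z,z^2)\in O^2 .
\]

\begin{proposition}\label{prop:V}
There is an $S$-submodule $V\subseteq O$ such that
\begin{itemize}
\item[(i)] $O/V$ is a free $S$-module;
\item[(ii)] $V+wV=O$ for every $w\in O$ with $\bar w\notin k$;
\item[(iii)] $O^2/(V^2+V\omega)\cong K$ as $S$-modules.
\end{itemize}
\end{proposition}

Condition (ii) plays the role of Lemma~\ref{lem:alpha}: the projections $V+zV$ and $V+z^2V$ of $V^2+V\omega$ are all of $O$, while by (iii) the module itself is not all of $O^2$. The coordinates of $\omega$ must be unrelated. For $\omega=(z,z)$ the map $(y_1,y_2)\mapsto y_2-y_1$ would induce a surjection from the module in (iii) onto $O/V$; a free quotient of $K=tK$ is $0$, so $V=O$, contradicting (iii).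

The proposition is proved in Section~\ref{sec:V}. For the rest of this section $V$ is as in the proposition; the next two results prove Theorem~\ref{thm:B}(2).

\begin{proposition}\label{prop:R2}
The module $R^2$ fails $4$-acc.
\end{proposition}

\begin{proof}
Multiplication by $x^2$ embeds the $R$-module $B^2$ into $R^2$, so it suffices to show that $B^2$ fails $4$-acc. Let $M_0=R(1,0)+R(0,1)+R\omega$ and $M_1=M_0+xB^2$. An element $r_1(1,0)+r_2(0,1)+r_3\omega$ with $r_l=s_l+v_lx+\cdots$ has constant term $(s_1+s_3z,\ s_2+s_3z^2)$, which vanishes only if $s_1=s_2=s_3=0$; its coefficient of $x$ is then $(v_1,v_2)+v_3\omega$. Together with $x^2B^2\subseteq R^2\subseteq M_0$ this gives $M_0\cap xB^2=(V^2+V\omega)x+x^2B^2$. Hence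
\[
M_1/M_0\cong xB^2/(M_0\cap xB^2)\cong O^2/(V^2+V\omega)\cong K
\]
by (iii), and $R$ acts on this quotient of $xB^2/x^2B^2$ through $\sigma$. Lemma~\ref{lem:K} applies with $n=4$.
\end{proof}

\subsection{Chains of ideals of $R$}

\begin{proposition}\label{prop:Racc}
The ring $R$ has $n$-acc for every $n\ge1$.
\end{proposition}

\begin{proof}
Let $I_1\subseteq I_2\subseteq\cdots$ be $n$-generated ideals of $R$, which we may assume nonzero, and $U=\bigcup_iI_i$. Since $B$ is Noetherian, we may discard finitely many terms and assume that $J=BI_i$ is the same for all $i$. As $x^2B\subseteq R$,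
\begin{equation}\label{eq:sand}
x^2J=x^2BI_i\subseteq I_i\subseteq U\subseteq J .
\end{equation}
So the chain is determined inside $J/x^2J$, which has the two layers $J/xJ$ and $xJ/x^2J$.

\emph{Step 1: coefficient maps.} If $J=bB$ is principal, the layers are copies of $O$, read off as the coefficients of $1$ and $x$ after division by $b$. In general this holds up to bounded torsion. The ideal $xB$ is prime with $B/xB=O$, and $B_{(x)}$ is a DVR with uniformizer $x$ and residue field $L$. The nonzero ideal $J_{(x)}$ of $B_{(x)}$ is principal, so $J_{(x)}/xJ_{(x)}\cong L$. Localizing the $O$-module $J/xJ$ at $B\setminus xB$ inverts the nonzero elements of $O$, so $(J/xJ)\otimes_OL\cong L$. Thus the finitely generated $O$-module $J/xJ$ has rank $1$, and $J/xJ\cong O\oplus T$ with $t^cT=0$ for some $c\ge0$. Let $\pi\colon J\to O$ be the resulting surjection, which is $B$-linear when $x$ acts as $0$ on $O$, and let $J'=\ker\pi$. Then $J'/xJ\cong T$, so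
\begin{equation}\label{eq:tors}
t^cJ'\subseteq xJ .
\end{equation}
Define $\pi_1\colon xJ\to O$ by $\pi_1(x\eta)=\pi(\eta)$; this is well defined because $B$ is a domain. It vanishes on $x^2J$ and has kernel $xJ'$, so by \eqref{eq:tors} and \eqref{eq:sand}
\begin{equation}\label{eq:ker}
t^c\ker\pi_1\subseteq x^2J\subseteq I_i\qquad\text{for all } i.
\end{equation}

\emph{Step 2: the first layer.} The ring $R$ acts on $O=B/xB$ through $\sigma$, so $\pi(I_i)$ is an $n$-generated $S$-submodule of $O$. By Lemma~\ref{lem:O}(c), $\pi(I_i)=G:=\pi(U)$ for $i\ge i_0$, and therefore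
\begin{equation}\label{eq:U}
U=I_i+(U\cap J')\qquad(i\ge i_0).
\end{equation}
Since $OG=\pi(BI_{i_0})=O$ and $O$ is local, $G$ contains a unit $u$ of $O$. Replacing $\pi$ and $\pi_1$ by $u^{-1}\pi$ and $u^{-1}\pi_1$, which have the same kernels, we may assume $1\in G$, so $S\subseteq G$.

\emph{Step 3: it suffices to find $e$ and $i$ with $t^eU\subseteq I_i$.} Consider a product of $e+1$ elements of $tS\cup Vx\cup x^2B$. If two factors lie outside $tS$, the product lies in $x^2B$ and maps $U$ into $x^2J\subseteq I_i$. Otherwise it is $t^er$ with $r\in R$ and maps $U$ into $t^eU\subseteq I_i$. So $\mathfrak m^{e+1}U\subseteq I_i$, and Lemma~\ref{lem:nak} ends the proof. We find $e$ and $i$ according to the rank of $G$ over $S$; the two cases correspond to the two types of modules computed above.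

\emph{Step 4: $G$ has rank at least $2$.} Here (ii) shows that $I_{i_0}$ fills the second layer up to a power of $t$. Choose $w'\in G\setminus K$ and let $G_0=O\cap(K+Kw')$, which is finitely generated by Lemma~\ref{lem:O}(b). The module $G_0/S$ has rank $1$ and is torsion-free because $O\cap K=S$; so it is free on the class of some $w\in G_0$. Write $w'=s+s'w$ with $s,s'\in S$, $s'\ne0$; multiplying $w$ by a unit of $S$, we may assume $s'=t^j$. We have $\bar w\notin k$: otherwise $w=s''+to$ with $s''\in S$ and $o\in O$, then $o\in G_0$, and the generator of $G_0/S\cong S$ would be divisible by $t$.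

Let $i=i_0$. Both $1$ and $t^jw=w'-s$ lie in $G=\pi(I_i)$, say $\pi(p)=1$ and $\pi(q)=t^jw$ with $p,q\in I_i$. For $v,v'\in V$ the element $vxp+v'xq$ lies in $I_i\cap xJ$, and $\pi_1$ maps it to $v+t^jwv'$. Hence
\[
\pi_1(I_i\cap xJ)\supseteq V+t^jwV\supseteq t^j(V+wV)=t^jO .
\]
So $t^j\xi\in I_i+\ker\pi_1$ for every $\xi\in xJ$, and $t^{j+c}xJ\subseteq I_i$ by \eqref{eq:ker}. By \eqref{eq:tors}, $t^{j+2c}J'\subseteq I_i$, and \eqref{eq:U} gives $t^{j+2c}U\subseteq I_i$.

\emph{Step 5: $G$ has rank $1$.} Here the second layer need not be filled, and (i) makes it stabilize. Since $1\in G$, we have $S\subseteq G\subseteq K\cap O=S$. Let $i\ge i_0$. The images under $\pi$ of $n$ generators of $I_i$ generate $S$, so one of them is a unit. Scaling that generator and subtracting $S$-multiples of it from the others, we get generators $f_1,\dots,f_n$ of $I_i$ with $\pi(f_1)=1$ and $\pi(f_l)=0$ for $l\ge2$. Let $C_i=\pi_1(I_i\cap xJ)$. An element $\sum_l(s_l+v_lx+b_lx^2)f_l$ of $I_i$, with $s_l\in S$, $v_l\in V$, $b_l\in B$, lies in $xJ$ exactly when $(s_1,\dots,s_n)$ lies in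
\[
\Lambda=\Bigl\{(s_1,\dots,s_n)\in S^n:\textstyle\sum_ls_lf_l\in xJ\Bigr\},
\]
and its image under $\pi_1$ is then $\pi_1(\sum_ls_lf_l)+\sum_lv_l\pi(f_l)=\pi_1(\sum_ls_lf_l)+v_1$. So $C_i\supseteq V$, and $C_i/V$ is an image of the $n$-generated $S$-module $\Lambda$. By (i) and Lemma~\ref{lem:free}, the ascending chain $C_i/V$ in $O/V$ is constant for $i\ge i_1\ge i_0$.

Let $i=i_1$. An element of $U\cap xJ$ lies in $I_{i'}\cap xJ$ for some $i'\ge i$, so its image under $\pi_1$ lies in $C_{i'}=C_i$. Thus $U\cap xJ\subseteq I_i+\ker\pi_1$, and $t^c(U\cap xJ)\subseteq I_i$ by \eqref{eq:ker}. By \eqref{eq:tors}, $t^c(U\cap J')\subseteq U\cap xJ$, and \eqref{eq:U} gives $t^{2c}U\subseteq I_i$.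
\end{proof}

\section{Construction of the module $V$}\label{sec:V}

We prove Proposition~\ref{prop:V}. To obtain (iii) we build, together with $V$, a $K$-linear map $\Psi\colon L^2\to K$ with $\Psi(O^2)=K$ whose kernel on $O^2$ is $V^2+V\omega$. Condition (ii) and the inclusion of this kernel in $V^2+V\omega$ are countably many demands that $V$ be large; (i) and the vanishing of $\Psi$ on $V^2+V\omega$ keep $V$ small. We meet one demand at a time on finite-dimensional subspaces of $L$, each time with a fresh element $\zeta=z^N$ that is unrelated to everything constructed so far.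

\begin{example}\label{ex:z}
Consider the demand $o\in V+zV$, and suppose $\Psi$ is already defined on $L'^2$, where $o,zo,z^2o\in L'$. We put $\zeta$ and $o-z\zeta$ into $V$. Since $\zeta$ is fresh, the values of $\Psi$ at $(z^a\zeta,0)$ and $(0,z^a\zeta)$, $0\le a\le3$, are free parameters. Vanishing on $V^2$ requires
\[
\Psi(\zeta,0)=\Psi(0,\zeta)=0,\qquad\Psi(z\zeta,0)=\Psi(o,0),\qquad\Psi(0,z\zeta)=\Psi(0,o),
\]
and vanishing on $V\omega$ requires $\Psi(z\zeta,z^2\zeta)=0$ and $\Psi(z^2\zeta,z^3\zeta)=\Psi(zo,z^2o)$. These two equations involve parameters not yet prescribed, and they are solved by $\Psi(0,z^2\zeta)=-\Psi(o,0)$, $\Psi(z^2\zeta,0)=0$, $\Psi(0,z^3\zeta)=\Psi(zo,z^2o)$. So the demand is met for any $o$. In $O/V$ the class of $\zeta$ becomes $0$, the class of $z\zeta$ is identified with that of $o$, and $z^2\zeta,z^3\zeta$ are new free generators.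
\end{example}

\subsection{Fresh elements}

Freshness is needed not only over $K$ but integrally, so that no torsion is created in $O/V$. This is where the infinite dimension of $k(z)$ over $k$ is used.

\begin{lemma}\label{lem:fresh}
Let $L',Y\subseteq L$ be finite-dimensional $K$-subspaces. For all large $N$, the element $\zeta=z^N$ satisfies $L'\cap Y\zeta=0$ and $O\cap(L'\oplus Y\zeta)=(O\cap L')\oplus(O\cap Y)\zeta$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:O}(b) the images $\Gamma$ and $\Upsilon$ of $O\cap L'$ and $O\cap Y$ in $k(z)$ are finite-dimensional over $k$. Elements of $k(z)$ with distinct orders of vanishing at $z=0$ are $k$-independent, so this order takes finitely many values on the nonzero elements of $\Gamma$ and $\Upsilon$. Hence $\Gamma\cap z^N\Upsilon=0$ for all large $N$. Fix such $N$, and note that $\nu(y\zeta)=\nu(y)$ since $z$ is a unit of $O$. We claim that $\nu(q+y\zeta)=\min(\nu(q),\nu(y))$ for $(q,y)\ne(0,0)$ in $L'\times Y$. After multiplication by a power of $t$ the minimum is $0$. Then $\bar q\in\Gamma$ and $z^N\bar y\in z^N\Upsilon$ are not both $0$, so their sum is nonzero, which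 is the claim. It follows that $q+y\zeta\ne0$, and that $q+y\zeta\in O$ only if $q,y\in O$.
\end{proof}

\begin{lemma}\label{lem:indep}
If $w_0,\dots,w_r\in O$ have $k$-independent reductions, then they are $K$-independent and $O/\sum_iSw_i$ is torsion-free over $S$.
\end{lemma}

\begin{proof}
If $\sum_is_iw_i\in tO$ with $s_i\in S$, reduction shows that all $s_i\in tS$. So $ty=\sum_is_iw_i$ with $y\in O$ implies $y\in\sum_iSw_i$. A nontrivial $K$-linear relation could be scaled to have coefficients in $S$, not all in $tS$, which is impossible by the first sentence.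
\end{proof}

\subsection{Stages and their extensions}

A \emph{stage} is a triple $(L',V',\Psi')$ consisting of a finite-dimensional $K$-subspace $L'\subseteq L$, an $S$-submodule $V'\subseteq O':=O\cap L'$ with $zV'+z^2V'\subseteq L'$, and a $K$-linear map $\Psi'\colon L'^2\to K$ that vanishes on $V'^2+V'\omega$. A stage $(L'',V'',\Psi'')$, with $O''=O\cap L''$, \emph{extends} $(L',V',\Psi')$ if $L'\subseteq L''$, the map $\Psi''$ restricts to $\Psi'$, and
\begin{equation}\label{eq:ext}
V''\cap O'=V',\qquad O''/(O'+V'')\ \text{ is torsion-free}.
\end{equation}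
Condition \eqref{eq:ext} says that $O'/V'\to O''/V''$ is injective with torsion-free cokernel.

The simplest extension is an \emph{enlargement}: take any finite-dimensional $L''\supseteq L'$, any linear extension $\Psi''$ of $\Psi'$, and $V''=V'$. Then \eqref{eq:ext} holds, because $y\in O''$ and $ty\in O'$ imply $y\in L'$, hence $y\in O'$. The next lemma enlarges $V'$; Example~\ref{ex:z} is the case $r=1$, $w_1=z$.

\begin{lemma}\label{lem:step}
Let $(L',V',\Psi')$ be a stage. Let $w_0=1,w_1,\dots,w_r\in O$ have $k$-independent reductions, and let $o_0=0,o_1,\dots,o_r\in O'$ satisfy $zo_i,z^2o_i\in L'$. Let $X$ be the $K$-span of the $w_i$ and $\lambda\colon X\to L'$ the $K$-linear map with $\lambda(w_i)=o_i$. Assume that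
\begin{equation}\label{eq:compat}
\Psi'\bigl(\lambda(ze),\lambda(z^2e)\bigr)=\Psi'\bigl(\lambda(e)\omega\bigr)\quad\text{for all } e\in X \text{ with } ze,z^2e\in X .
\end{equation}
Then there are an extension $(L'',V'',\Psi'')$ and $\zeta\in V''$ with $o_i-w_i\zeta\in V''$ for $1\le i\le r$.
\end{lemma}

\begin{proof}
The map $\lambda$ exists since the $w_i$ are $K$-independent by Lemma~\ref{lem:indep}. Let $Y=X+zX+z^2X$, choose $\zeta=z^N$ as in Lemma~\ref{lem:fresh}, and put
\[
L''=L'\oplus Y\zeta,\qquad u_i=o_i-w_i\zeta\quad(0\le i\le r),\qquad V''=V'+\textstyle\sum_iSu_i .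
\]
Then $u_i\in O''$, $u_0=-\zeta$, and $z^au_i=z^ao_i-z^aw_i\zeta\in L''$ for $a=1,2$.

We check \eqref{eq:ext}. If $v+\sum_is_iu_i\in O'$ with $v\in V'$ and $s_i\in S$, then $(\sum_is_iw_i)\zeta\in L'\cap Y\zeta=0$, so all $s_i=0$. Hence $V''\cap O'=V'$. Further, $O''=O'\oplus(O\cap Y)\zeta$ by Lemma~\ref{lem:fresh} and $O'+V''=O'\oplus(\sum_iSw_i)\zeta$, so $O''/(O'+V'')\cong(O\cap Y)/\sum_iSw_i$ is torsion-free by Lemma~\ref{lem:indep}.

It remains to define $\Psi''$ on $L''^2=L'^2\oplus Y^2\zeta$. An extension of $\Psi'$ is given by a linear map $\beta\colon Y^2\to K$ through $\Psi''(y\zeta)=\beta(y)$ for $y\in Y^2$. It must vanish at $(u_i,0)$, $(0,u_i)$ and $u_i\omega$ for all $i$, that is,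
\[
\beta(w_i,0)=\Psi'(o_i,0),\qquad\beta(0,w_i)=\Psi'(0,o_i),\qquad\beta(w_i\omega)=\Psi'(o_i\omega).
\]
Define linear maps $\theta\colon X^3\to Y^2$ and $\chi\colon X^3\to K$ by
\[
\theta(e_1,e_2,e)=(e_1,e_2)+e\omega,\qquad\chi(e_1,e_2,e)=\Psi'\bigl((\lambda(e_1),\lambda(e_2))+\lambda(e)\omega\bigr);
\]
here $\lambda(e)\omega\in L'^2$ by the hypothesis on the $o_i$. The conditions say $\beta\circ\theta=\chi$, and such a $\beta$ exists if and only if $\chi$ vanishes on $\ker\theta$. The kernel consists of the triples $(-ze,-z^2e,e)$ with $e,ze,z^2e\in X$, and $\chi$ vanishes on them by \eqref{eq:compat}.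
\end{proof}

\subsection{Proof of Proposition~\ref{prop:V}}

We construct stages $(L_m,V_m,\Psi_m)$, $m\ge0$, each extending the previous one, starting from $(0,0,0)$. Since $O$ is countable, the tasks below form a countable set. Each can be carried out from any given stage in at most two extensions, so we enumerate the tasks and perform them one after another. In each description $(L',V',\Psi')$ is the stage reached after the enlargement.

\emph{Task 1, for $w,o\in O$ with $\bar w\notin k$.} Enlarge so that $o,zo,z^2o\in L'$. Apply Lemma~\ref{lem:step} with $r=1$, $w_1=w$, $o_1=o$; the reductions $1,\bar w$ are $k$-independent. If $e\ne0$, then $e,ze,z^2e$ are $K$-independent and cannot all lie in the $2$-dimensional space $X$. So \eqref{eq:compat} concerns only $e=0$ and holds. In the new stage $o=(o-w\zeta)+w\zeta\in V''+wV''$.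

\emph{Task 2, for $(y_1,y_2)\in O^2$.} Enlarge so that $z^ay_j\in L'$ for $a=0,1,2$ and $j=1,2$. If $\Psi'(y_1,y_2)\ne0$, stop. Otherwise apply Lemma~\ref{lem:step} with $r=2$, $w_1=z$, $w_2=z^2$, $o_1=y_1$, $o_2=y_2$. Now $X$ is the space of polynomials of degree at most $2$ in $K[z]$, so $e\in X$ and $z^2e\in X$ force $e\in K$. By linearity \eqref{eq:compat} reduces to $e=1$, where $\lambda(1)=0$, $\lambda(z)=y_1$, $\lambda(z^2)=y_2$, and it reads $\Psi'(y_1,y_2)=0$, which holds. In the new stage $(y_1,y_2)=(y_1-z\zeta,\ y_2-z^2\zeta)+\zeta\omega\in V''^2+V''\omega$.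

\emph{Task 3, for $i\ge0$.} The current space $L_m$ is finite-dimensional, so $z^N\notin L_m$ for some $N\ge0$. Enlarge to $L'=L_m\oplus Kz^N$, choosing the extension of $\Psi_m$ so that $\Psi'(0,z^N)=t^{-i}$.

Let $O_m=O\cap L_m$ and $V=\bigcup_mV_m$. The tasks of type 1 with $w=z$ put every $o\in O$ into some $L_m$, so $\bigcup_mO_m=O$ and $\bigcup_mL_m=KO=L$. The $\Psi_m$ define a $K$-linear map $\Psi\colon L^2\to K$.

Condition (ii) holds by the tasks of type 1.

For (iii), the map $\Psi$ vanishes on $V^2+V\omega$, because each element of this module lies in $V_m^2+V_m\omega$ for some $m$. Conversely, if $(y_1,y_2)\in O^2$ and $\Psi(y_1,y_2)=0$, then $\Psi'(y_1,y_2)=0$ when the task of type 2 for this pair was performed, so $(y_1,y_2)\in V^2+V\omega$. By the tasks of type 3, the $S$-module $\Psi(O^2)$ contains every $t^{-i}$ and so equals $K$. Thus $\Psi$ induces an isomorphism $O^2/(V^2+V\omega)\cong K$.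

For (i), the first part of \eqref{eq:ext} gives $V_{m'+1}\cap O_m=V_{m'+1}\cap O_{m'}\cap O_m=V_{m'}\cap O_m$ for $m'\ge m$, so $V\cap O_m=V_m$. Hence $O/V$ is the ascending union of the submodules $O_m/V_m$, starting from $O_0/V_0=0$. The successive quotients $O_{m+1}/(O_m+V_{m+1})$ are finitely generated by Lemma~\ref{lem:O}(b) and torsion-free by \eqref{eq:ext}, hence free. So each inclusion $O_m/V_m\subseteq O_{m+1}/V_{m+1}$ has a free complement, and $O/V$ is the direct sum of these complements. This proves Proposition~\ref{prop:V} and completes the proof of Theorem~\ref{thm:B}.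

\begin{thebibliography}{9}

\bibitem{Mat}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{nacc}
\emph{Modules with $n$-acc and the acc on certain types of annihilators},
\texttt{https://core.ac.uk/download/pdf/82299706.pdf}.

\end{thebibliography}
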